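# Lipschitz maps from $L_1$ and $C(K)$ into Hilbert space that are not Lipschitz $p$-summing

## 1. The guess suggested by Grothendieck's theorem

Let $X$ be a metric space with a distinguished point $0$ (for a Banach space: the zero vector), let $Y$ be a metric space, and let $1\le p<\infty$. We write $\|u-v\|$ for the distance in $Y$.

**Definition (Lipschitz dual).** $X^{\#}$ is the Banach space of all real Lipschitz functions $f$ on $X$ with $f(0)=0$, normed by the Lipschitz constant $\operatorname{Lip}(f)$. Its unit ball is $B_{X^\#}$.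

**Definition (Lipschitz $p$-summing norm).** For a map $T:X\to Y$, possibly nonlinear, $\pi_p^L(T)$ is the smallest $C$ such that for all finite sequences $(x_i),(y_i)$ in $X$ and all reals $a_i>0$
$$\sum_i a_i\|Tx_i-Ty_i\|^p\le C^p\sup_{f\in B_{X^\#}}\sum_i a_i|f(x_i)-f(y_i)|^p .$$
$T$ is Lipschitz $p$-summing if $\pi_p^L(T)<\infty$. (Equivalently, one may take all $a_i=1$.)

Only differences of $f$ and of $T$ occur. So the normalization $f(0)=0$ is harmless: we may test with any real $1$-Lipschitz function, and for a linear-space target we may add a constant to $T$.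

The definition compares the map with scalar functions: whenever $T$ spreads out a weighted family of pairs, some scalar $1$-Lipschitz function must spread out the same family, up to the factor $C$. If $T$ is a linear operator between Banach spaces, $\pi_p^L(T)$ is known to equal the usual $p$-summing norm $\pi_p(T)$, which is defined with $x_i$ in place of the pairs and linear functionals of norm $\le 1$ in place of $f$.

Grothendieck's theorem says that every bounded linear operator from an $L_1$ space to a Hilbert space is $1$-summing, and that every bounded linear operator from a $C(K)$ space to a Hilbert space is $2$-summing. Hence the problem, posed in "Lipschitz p-summing Operators" (http://www.math.tamu.edu/~johnson/Lip-p-summing10.pdf): is every *Lipschitz* map from an $L_1$ space to a Hilbert space Lipschitz $1$-summing? Is every Lipschitz map from a $C(K)$ space to a Hilbert space Lipschitz $2$-summing? Here $L_1=L_1(\mu)$ for a measure $\mu$, and $K$ is compact Hausdorff. The guess that suggests itself is "yes" to both. Let us test it.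

**Test 1: real-valued maps.** For $T:X\to\mathbb R$ we have $\pi_p^L(T)=\operatorname{Lip}T$. Indeed, if $\operatorname{Lip}T>0$, the function $(T-T(0))/\operatorname{Lip}T$ lies in $B_{X^\#}$, which gives "$\le$". A single pair gives $|Tx-Ty|\le\pi_p^L(T)\,\|x-y\|$, which gives "$\ge$".

**Test 2: finite dimension on either side.** Let $T:Z\to Y$ be a Lipschitz map between Banach spaces. If $\dim Z=d<\infty$, choose linear functionals $\varphi_1,\dots,\varphi_d$ with $\|\varphi_i\|\le1$ and a constant $C$ with $\|x\|\le C\sum_{i\le d}|\varphi_i(x)|$. By Hölder's inequality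
$$\|Tx-Ty\|^p\le(C\operatorname{Lip}T)^p\Big(\sum_{i\le d}|\varphi_i(x)-\varphi_i(y)|\Big)^p\le(C\operatorname{Lip}T)^pd^{p-1}\sum_{i\le d}|\varphi_i(x)-\varphi_i(y)|^p .$$
Each $\varphi_i$ lies in $B_{Z^\#}$. Summing over a weighted family of pairs, we get $\pi_p^L(T)\le Cd\operatorname{Lip}T$. If instead $\dim Y=d<\infty$ and $\|y\|\le C\sum_{i\le d}|\psi_i(y)|$ with $\|\psi_i\|\le1$, use in the same way the scalar functions $\psi_i\circ T-\psi_i(T(0))$, whose Lipschitz constants are at most $\operatorname{Lip}T$. Again $\pi_p^L(T)\le Cd\operatorname{Lip}T$. So the guess holds here, for every $p$.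

**Test 3: equilateral sets.** Let $X$ have $n$ points $x_1,\dots,x_n$ at mutual distance $1$, and let $T(x_i)=e_i/\sqrt2\in\ell_2^n$, an isometry. Give $f$ independent fair values in $\{0,1\}$ at the points. Then $f$ is $1$-Lipschitz and $\mathbb E|f(x)-f(y)|^p=\frac12$ for $x\ne y$. So $\sum a_i|Tx_i-Ty_i|^p=2\,\mathbb E\sum a_i|f(x_i)-f(y_i)|^p$, and some value of $f$ does at least as well as the average: $\pi_p^L(T)\le2^{1/p}$, independently of $n$.

**Test 4: the Hamming cube.** Let $x,y$ be independent and uniform in $\{0,1\}^n\subset\ell_1^n$, and let $T$ be the identity into $\ell_2^n$. Since $|x-y|^2$ is the Hamming distance, $\mathbb E|x-y|^2=\frac n2$. The function $f(x)=\sum x_i$ is $1$-Lipschitz on $\ell_1^n$, and $D=f(x)-f(y)$ is a sum of $n$ independent variables equal to $\pm1$ with probability $\frac14$ each and to $0$ otherwise. So $\mathbb ED^2=\frac n2$, and $\mathbb ED^4=\frac n2+\frac34n(n-1)\le\frac34n^2$. For $p=2$ the two sides are equal. For $p=1$, Hölder's inequality $\mathbb ED^2\le(\mathbb E|D|)^{2/3}(\mathbb ED^4)^{1/3}$ gives $\mathbb E|D|\ge(\frac n2)^{3/2}/(\frac{\sqrt3}2n)=\sqrt{n/6}$,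 while $\mathbb E|x-y|\le\sqrt{n/2}$. So one scalar function keeps up with $T$ within the factor $\sqrt3$.

The guess has survived four tests. It is nevertheless wrong, in both cases and in a strong form.

**Theorem.** *Let $Z=L_1(\mu)$ or $Z=C(K)$, and let $Y$ be a Banach space.*
*(a) If $\dim Z=\infty$ and $\dim Y=\infty$, there is one Lipschitz map $T:Z\to Y$ which is Lipschitz $p$-summing for no $p\in[1,\infty)$.*
*(b) If $\dim Z<\infty$ or $\dim Y<\infty$, every Lipschitz map $Z\to Y$ is Lipschitz $p$-summing for every $p\in[1,\infty)$.*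

Taking $Y=\ell_2$ and $p=1$, respectively $p=2$, in (a) answers the two questions: no, and no. Part (b) was proved in Test 2. Part (a) rests on two finite-dimensional statements.

**Proposition A.** *For every $n\ge1$ there are $N,k$ and a $1$-Lipschitz $T:\ell_\infty^N\to\ell_2^k$ with $\pi_p^L(T)\ge n^{1/4}/(1776\,p)$ for all $1\le p\le n$.*

**Proposition B.** *There is an absolute $c>0$ such that for every $j\ge4$ there are $N,k$ and a $1$-Lipschitz $T:\ell_1^N\to\ell_2^k$ with $\pi_p^L(T)\ge c\,2^{j/2}/p$ for all $p\ge1$.*

Scalars are real until Section 4, where complex scalars are treated in one line. Throughout, $|\cdot|$ is the Euclidean norm, $\operatorname{ham}$ is Hamming distance, and $\operatorname{wt}$ is Hamming weight.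

## 2. Lower bounds from random pairs, and $L_p$ concentration on groups of exponent $2$

**Sampling.** Let $x,y$ be independent and uniform in a finite set that is mapped into $X$. Put equal weights on all pairs in the definition of $\pi_p^L$ and use $\|\cdot\|_{L_p}\ge\|\cdot\|_{L_1}$ on the left side:
$$\pi_p^L(T)\ \ge\ \frac{\mathbb E|Tx-Ty|}{\sup_{f\in B_{X^\#}}\|f(x)-f(y)\|_{L_p}},\qquad \|f(x)-f(y)\|_{L_p}\le2\inf_c\|f(x)-c\|_{L_p}. \tag{1}$$
So we look for finite sets on which a Hilbert-space-valued $1$-Lipschitz map is spread out while *all* scalar $1$-Lipschitz functions are concentrated. The next lemma is our tool for concentration.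

**Lemma 1.** *Let $\mathcal G$ be a finite group of exponent $2$, written additively, acting simply transitively on a set $\Gamma$ with uniform measure. Let $\xi$ be a random element of $\mathcal G$ with $\mathbb E\chi(\xi)\le1-\lambda$ for every nontrivial character $\chi$, where $\lambda>0$. If $|f(x+\xi)-f(x)|\le M$ for all $x\in\Gamma$ and all values of $\xi$, then $\|f-\mathbb Ef\|_p\le 2pM/\sqrt{3\lambda}$ for all $p\ge1$.*

*Proof.* Identify $\Gamma$ with $\mathcal G$. Characters take the values $\pm1$ and form an orthonormal basis of $L_2(\mathcal G)$.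

**Step 1: a Poincaré inequality.** This turns the spectral hypothesis into a variance bound. If $g=\sum a_\chi\chi$, then $g(x+\xi)-g(x)=\sum a_\chi(\chi(\xi)-1)\chi(x)$, and $(\chi(\xi)-1)^2=2(1-\chi(\xi))$. With $x$ uniform and independent of $\xi$, we get $\mathbb E|g(x+\xi)-g(x)|^2=2\sum a_\chi^2(1-\mathbb E\chi(\xi))$, hence
$$\operatorname{Var}(g)\le\frac1{2\lambda}\,\mathbb E|g(x+\xi)-g(x)|^2. \tag{2}$$

**Step 2: doubling the exponent.** This bootstraps from $L_2$ to $L_p$. Let $u=f-\mathbb Ef\ne0$ and $\sigma_p=\|u\|_p$. We claim that $\sigma_P\le PM/\sqrt{3\lambda}$ for $P=2^i$, $i\ge1$. For $P=2$, (2) gives $\sigma_2^2\le M^2/(2\lambda)\le 4M^2/(3\lambda)$. For $P\ge4$ take $g=|u|^{P/2}$. By the mean value theorem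
$$|g(x+\xi)-g(x)|^2\le\tfrac{P^2}4M^2\big(|u(x)|^{P-2}+|u(x+\xi)|^{P-2}\big),$$
and $\mathbb E|u|^{P-2}\le\sigma_P^{P-2}$. So (2) gives
$$\sigma_P^P=\mathbb Eg^2=(\mathbb Eg)^2+\operatorname{Var}g\le\sigma_{P/2}^P+\frac{P^2M^2}{4\lambda}\sigma_P^{P-2}.$$
Divide by $\sigma_P^{P-2}\ge\sigma_{P/2}^{P-2}$ and use the claim for $P/2$:
$$\sigma_P^2\le\sigma_{P/2}^2+\frac{P^2M^2}{4\lambda}\le\frac{P^2M^2}{12\lambda}+\frac{P^2M^2}{4\lambda}=\frac{P^2M^2}{3\lambda}.$$

**Step 3: general $p$.** There is a power of two $P\in[p,2p]$ with $P\ge2$, and $\|u\|_p\le\sigma_P\le2pM/\sqrt{3\lambda}$. $\square$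

*The cube.* Let $\mathcal G=\Gamma=\mathbb F_2^n$ and let $\xi$ be a uniform unit vector. A nontrivial character $x\mapsto(-1)^{\sum_{i\in I}x_i}$ has $\mathbb E\chi(\xi)=1-2|I|/n\le1-2/n$, so $\lambda=2/n$. If $f$ changes by at most $M$ under one coordinate flip, then $\|f-\mathbb Ef\|_p\le\frac2{\sqrt6}pM\sqrt n\le pM\sqrt n$.

We shall meet functions on the cube that are Lipschitz only at a large scale. They are handled by regularization.

**Lemma 2.** *Let $m:\mathbb F_2^n\to\mathbb R$ satisfy $|m(v)-m(w)|\le\lambda\operatorname{ham}(v,w)+\kappa$ with $\lambda,\kappa\ge 0$. Then $\inf_c\|m-c\|_p\le\kappa+p\lambda\sqrt n$ for all $p\ge1$.*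

*Proof.* Let $\tilde m(v)=\min_w[m(w)+\lambda\operatorname{ham}(v,w)]$. Taking $w=v$ gives $\tilde m\le m$, and the hypothesis gives $\tilde m\ge m-\kappa$. One flip changes $\tilde m$ by at most $\lambda$. So $\|m-\tilde m\|_p\le\kappa$ and $\|\tilde m-\mathbb E\tilde m\|_p\le p\lambda\sqrt n$. $\square$

## 3. The coarse Hamming cube, and why it is not enough

In Test 4 the map and the scalar functions both fluctuate by $\sqrt n$. Now look at the cube at a coarser scale $q$. The Euclidean distance grows like the square root of the Hamming distance, so coarsening favors the map.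

Let $V=\mathbb F_2^n$ and $q=\lceil\sqrt n\,\rceil$. Join $v\sim w$ iff $1\le\operatorname{ham}(v,w)\le q$. The graph metric is $\delta(v,w)=\lceil\operatorname{ham}(v,w)/q\rceil$. Let
$$\Psi(v)=v/\sqrt q\in\ell_2^n\quad(0/1\text{ vectors}),\qquad |\Psi(v)-\Psi(w)|=\sqrt{\operatorname{ham}(v,w)/q}.$$
This is at most $1$ on edges, so $\Psi$ is $1$-Lipschitz for $\delta$.

*The map is spread out.* For independent uniform $v,w$, $\operatorname{ham}(v,w)$ is binomial $(n,\frac12)$, hence $\ge n/2$ with probability $\ge\frac12$. Also $q\le2\sqrt n$. So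
$$\mathbb E|\Psi(v)-\Psi(w)|\ge\tfrac12\sqrt{n/(2q)}\ge\tfrac14n^{1/4}. \tag{3}$$

*Scalar functions are concentrated.* If $f$ is $1$-Lipschitz for $\delta$, then $|f(v)-f(w)|\le\operatorname{ham}(v,w)/q+1$, and Lemma 2 gives $\inf_c\|f-c\|_p\le1+p\sqrt n/q\le2p$.

By (1), $\pi_p^L(\Psi)\ge n^{1/4}/(16p)$ on the metric space $(V,\delta)$. So the guess fails for general domains. For our problem the domain must be $\ell_\infty^N$ or $\ell_1^N$, and the first thing to try is to embed $V$ isometrically into $\ell_\infty^V$ by $v\mapsto\delta(v,\cdot)$ and to extend $\Psi$. This fails, for the following reason.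

**Claim.** *If $\Psi$ extends from $V\subset\ell_\infty^V$ to a $C$-Lipschitz map $\hat\Psi:\ell_\infty^V\to\ell_2^n$, then $C\ge n^{1/4}/(3\sqrt2)$.*

*Proof.* Let $Y=V\times\{0,1\}$ with distances, for distinct points,
$$d\big((v,0),(w,0)\big)=\delta(v,w),\quad d\big((v,1),(w,1)\big)=\tfrac1q\operatorname{ham}(v,w),\quad d\big((v,0),(w,1)\big)=1+\tfrac1q\operatorname{ham}(v,w).$$
This is a metric. A detour that changes layers twice costs at least $2+\operatorname{ham}(v,w)/q$, which is at least $\delta(v,w)$ and at least $\operatorname{ham}(v,w)/q$; the remaining triangle inequalities follow from that for $\operatorname{ham}$, from the subadditivity of $\lceil\cdot\rceil$, and from $\delta\ge\operatorname{ham}/q$. By McShane's extension formula, each coordinate $(v,0)\mapsto\delta(v,u)$ extends to a $1$-Lipschitz function on $Y$. So there is a $1$-Lipschitz $e:Y\to\ell_\infty^V$ that is the given embedding on $V\times\{0\}$. Put $G(v)=\hat\Psi(e(v,1))$. Then $|G(v)-\Psi(v)|\le C$, and $G$ changes by at most $C/q$ under a flip. Applying (2) with $\lambda=2/n$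 to each coordinate of $G$, we get $\mathbb E|G-\mathbb EG|^2\le\frac n4\cdot\frac{C^2}{q^2}\le\frac{C^2}4$. But $\mathbb E|\Psi-\mathbb E\Psi|^2=\frac n{4q}$. By the triangle inequality in $L_2$, $\sqrt{n/(4q)}\le\frac C2+C$, so $C\ge\frac13\sqrt{n/q}\ge n^{1/4}/(3\sqrt2)$. $\square$

So the loss is as large as the gain. The ambient space contains a second copy of the cube, at distance $1$, in which the fine structure below scale $q$ is visible; an extension must be smooth there, and then it cannot stay near $\Psi$. To escape, the set must be chosen so that it has few points near each other, while scalar functions still behave as on the coarse cube. For $\ell_\infty$ we replace the coarse cube by a random covering-like graph that looks locally like a tree. For $\ell_1$ we attach many extra coordinates, which come from Reed–Muller codes. First we see why finite-dimensional maps suffice.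

## 4. From Propositions A and B to part (a)

**Step 1: choose the pieces.** The aim is to have maps $T_j$ with summing norms growing fast. Let $E_j=\ell_1^{N_j}$ if $Z=L_1(\mu)$ and $E_j=\ell_\infty^{N_j}$ if $Z=C(K)$. There are $1$-Lipschitz $T_j:E_j\to\ell_2^{k_j}$ with $T_j(0)=0$ and $\pi_p^L(T_j)\ge4^j/p$ for $1\le p\le j$. For $C(K)$, use Proposition A with $n\ge\max(j,(1776\cdot4^j)^4)$; for $L_1$, use Proposition B with an index $i\ge4$ such that $c\,2^{i/2}\ge4^j$. Then subtract a constant.

**Step 2: place the $E_j$ in $Z$ independently of each other.** We want linear isometries $J_j:E_j\to Z$ and norm-one operators $P_j:Z\to E_j$ with $P_jJ_j=\mathrm{id}$ and $P_iJ_j=0$ for $i\ne j$.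

*$Z=L_1(\mu)$, infinite-dimensional.* There are pairwise disjoint sets $A_1,A_2,\dots$ of finite positive measure. Suppose not. A set of finite positive measure without atoms could be split again and again into two parts of positive measure, keeping one part and splitting the other, which would give such a sequence. So every set of finite positive measure contains an atom. Choose disjoint atoms of finite measure one after the other; this stops after finitely many steps with a maximal family. If $E$ has finite measure, $E$ minus these atoms is null, for otherwise it would contain a further atom; and $E$ meets each atom in a null set or in almost all of it. So up to a null set $E$ is a union of some of finitely many atoms. Since integrable simple functions are dense, $\dim L_1(\mu)<\infty$, a contradiction. Now partition the indices into blocks $I_j$ of size $N_j$, let $J_j$ map the unit basis to $1_{A_i}/\mu(A_i)$, $i\in I_j$, and let $P_jf=(\int_{A_i}f\,d\mu)_{i\in I_j}$.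

*$Z=C(K)$, infinite-dimensional.* Then $K$ is infinite and contains disjoint nonempty open sets $O_1,O_2,\dots$. If there are infinitely many isolated points, take singletons. Otherwise remove the finitely many isolated points. A nonempty open set $U$ without isolated points remains. Every nonempty open subset of $U$ has two points, hence, by the Hausdorff property, two disjoint nonempty open subsets; keep one, split the other, and iterate. Take $x_i\in O_i$ and, by Urysohn's lemma, continuous $g_i:K\to[0,1]$ vanishing off $O_i$ with $g_i(x_i)=1$. With blocks $I_j$ as before let $J_je_i=g_i$ and $P_jf=(f(x_i))_{i\in I_j}$. Since the $g_i$ have disjoint supports and maximum $1$, $J_j$ is an isometry.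

**Step 3: glue.** The aim is one map that contains all the $T_j$. By Dvoretzky's theorem there are linear $W_j:\ell_2^{k_j}\to Y$ with $|u|\le\|W_ju\|\le2|u|$. Put
$$T=\sum_{j\ge1}2^{-j}W_jT_jP_j .$$
Since $\|W_jT_jP_jz\|\le2\|z\|$, the series converges; and $T$ is $2$-Lipschitz. As $T_i(0)=0$ and $P_iJ_j=0$ for $i\ne j$, we have $TJ_j=2^{-j}W_jT_j$. For $f\in B_{Z^\#}$ we have $f\circ J_j\in B_{E_j^\#}$, so testing $T$ on points of $J_j(E_j)$ gives $\pi_p^L(T)\ge\pi_p^L(TJ_j)\ge2^{-j}\pi_p^L(T_j)\ge2^j/p$ for all $j\ge p$. Hence $\pi_p^L(T)=\infty$ for every $p\in[1,\infty)$.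

**Step 4: complex scalars.** If $Z$ is complex, compose the map obtained on the real space with $f\mapsto\operatorname{Re}f$, a $1$-Lipschitz retraction of $Z$ onto it; restricting to the real space shows that the summing norms do not drop. A complex $Y$ is regarded as a real space. So Propositions A and B imply (a). $\square$

## 5. Proof of Proposition A: a random lift with large girth

Keep $V,q,\sim,\Psi$ from Section 3. We have $|\Psi|\le\sqrt{n/q}\le n^{1/4}$. Put
$$\rho=\lceil n^{1/4}\rceil,\qquad\Delta=8\rho,\qquad\varepsilon=\frac1{8\Delta^n}.$$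
Here $\rho$ bounds $|\Psi|$ and will be the range of the extension, $\Delta$ is a cut-off for distances, and $\varepsilon$ is so small that sets of proportion $4\varepsilon$ are invisible in $L_p$, $p\le n$.

### 5.1 The lift

**Step 1: random edges.** We replace each vertex by $N_0$ copies and each base edge by a sparse random bipartite graph: sparse, so that there are few short cycles, yet so rich that integer-valued Lipschitz functions cannot jump over a base edge. Fix $\kappa$ with $\varepsilon\kappa>16\log(\Delta+1)$. On $V\times[N_0]$ put each edge $(v,i)(w,j)$, $v\sim w$, independently with probability $\kappa/N_0$ (where $N_0\ge\kappa$). For $f:V\times[N_0]\to\{0,\dots,\Delta\}$ call a base edge $vw$ *bad* if $|f(v,i)-f(w,j)|\ge2$ for at least $\varepsilon N_0^2$ pairs $(i,j)$.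

**Step 2: bad base edges are seen by many random edges.** Fix a base edge $vw$ and the restrictions of $f$ to the two fibres, such that $vw$ is bad. The number of random edges joining pairs with $|f(v,i)-f(w,j)|\ge2$ is binomial with mean at least $\varepsilon\kappa N_0$. By Chernoff's bound $\Pr(\mathrm{Bin}<\frac12\text{mean})\le e^{-\text{mean}/8}$ it is below $\varepsilon\kappa N_0/2$ with probability at most $e^{-\varepsilon\kappa N_0/8}$. There are at most $|V|^2$ base edges and at most $(\Delta+1)^{2N_0}$ pairs of restrictions. So the probability that for *some* $f$ and some bad $vw$ fewer than $\varepsilon\kappa N_0/2$ random edges join such pairs is at most $|V|^2(\Delta+1)^{2N_0}e^{-\varepsilon\kappa N_0/8}$. This tends to $0$ as $N_0\to\infty$, by the choice of $\kappa$.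

**Step 3: remove short cycles.** There are at most $(|V|N_0)^l$ possible cycles of length $l$, each present with probability $(\kappa/N_0)^l$. So the expected number of cycles of length $\le40\rho$ is at most $C_*=\sum_{l\le40\rho}(|V|\kappa)^l$, which does not depend on $N_0$. By Markov's inequality there are more than $4C_*$ of them with probability at most $\frac14$. Hence for $N_0$ large there is an outcome in which the event of Step 2 does not occur, there are at most $4C_*$ such cycles, and $4C_*<\varepsilon\kappa N_0/2$. Delete one edge from each such cycle. The resulting graph $\mathcal A$ has no cycle of length $\le40\rho$. Since fewer edges were deleted than see any bad base edge: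
$$\text{if }f:V\times[N_0]\to\{0,\dots,\Delta\}\text{ changes by at most }1\text{ along the edges of }\mathcal A,\text{ no base edge is bad.} \tag{4}$$

We also write $\mathcal A$ for the vertex set. Let $d$ be the graph metric ($\infty$ between components) and $D=\min(d,\Delta)$. Embed $(\mathcal A,D)$ isometrically into $X=\ell_\infty^{\mathcal A}$ by $a\mapsto D(a,\cdot)$. Let $T(v,i)=\Psi(v)$. Then $|T(a)-T(a')|\le1$ on edges of $\mathcal A$, and $|T|\le\rho$.

### 5.2 Centres in locally tree-like graphs

To extend $T$ to a point $z\in X$ we want to use the "centre" of the set of vertices near $z$. In a triangle the set of all three vertices has no good centre: the midpoints of the three edges compete. In a tree centres are canonical. For example, in a star with middle vertex $o$ and leaves $x,y,y'$, the sets $\{x,y\}$ and $\{x,y,y'\}$ both have centre $o$ and radius $1$.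

Realize the edges of $\mathcal A$ as unit intervals and extend $T$ affinely to them. For nonempty $S\subset\mathcal A$ of $d$-diameter $\le6\rho$ put $\operatorname{rad}S=\frac12\operatorname{diam}S$.

**Step 1: $S$ sits in a tree.** Let $x_0\in S$ and let $B$ be the subgraph induced on the vertices at distance $\le10\rho$ from $x_0$. It is connected, since geodesics to $x_0$ stay in $B$. It is a tree: an edge outside a breadth-first spanning tree from $x_0$ would close a cycle of length $\le20\rho+1\le40\rho$. On vertices of $B$ the tree metric equals $d$: a tree path has length $\le20\rho$, and if a $d$-geodesic between its ends were shorter, the union of the two paths would contain a cycle of length $<40\rho$. Geodesics of $\mathcal A$ between vertices at distance $\le6\rho$ are unique, since two different ones would give a cycle of length $\le12\rho$. A point on a geodesic joining two points of $S$ is within $3\rho$ of one of its ends, hence within $9\rho$ of $x_0$; so these geodesics lie in $B$. Distances between points of $B$, including points on edges,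 are measured in the tree metric; $T$ is $1$-Lipschitz for it.

**Step 2: the centre.** Let $p,p'\in S$ be at maximal distance and let $c(S)$ be the midpoint of the geodesic $[p,p']$. For any point $s$ of the tree, the path from $c(S)$ to $s$ has no initial segment in common with $[c(S),p]$, or none in common with $[c(S),p']$, because these two leave $c(S)$ in different directions (if $p=p'$ the statement is trivial). Say this holds for $p$. Then the paths from $p$ to $c(S)$ and from $c(S)$ to $s$ concatenate to the tree path from $p$ to $s$, so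
$$d(p,s)=\operatorname{rad}S+d(c(S),s). \tag{5}$$
For $s\in S$ this gives $d(c(S),s)\le\operatorname{diam}S-\operatorname{rad}S=\operatorname{rad}S$. So $S$ lies in the ball of radius $\operatorname{rad}S$ about $c(S)$.

**Step 3: centres of nested sets.** This is the estimate that makes the extension work. Let $S\subset S'$ with $\operatorname{diam}S'\le6\rho$, use the same $x_0\in S$ for both, and let $c(S')$ be computed from any extremal pair of $S'$. Apply (5) with $s=c(S')$. As $p\in S'$, Step 2 for $S'$ gives $\operatorname{rad}S'\ge d(c(S'),p)=\operatorname{rad}S+d(c(S),c(S'))$. That is,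
$$d(c(S),c(S'))\le\operatorname{rad}S'-\operatorname{rad}S,\qquad\text{hence}\qquad|T(c(S))-T(c(S'))|\le\operatorname{rad}S'-\operatorname{rad}S. \tag{6}$$
For $S=S'$ this shows that $c(S)$ does not depend on the extremal pair. It does not depend on $x_0$ either, being the midpoint of a unique geodesic of $\mathcal A$.

### 5.3 The extension is $37$-Lipschitz

For $z\in X$ let $\beta(z)=\min_{a\in\mathcal A}\|z-a\|$ and $S(z,t)=\{a\in\mathcal A:\|z-a\|\le t\}$. For $t\le3\rho$ the set $S(z,t)$ has $D$-diameter $\le2t\le6\rho<\Delta$, hence the same $d$-diameter, so it has a centre when it is nonempty.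

**Step 1: average over scales.** The centre of $S(z,t)$ jumps as $z$ moves. But by (6) jumps are paid for by increases of the radius, and averaging over $t$ makes this quantitative. For $\beta(z)<\rho$ put $w=\beta(z)+\frac14$ and
$$T^1(z)=\int_1^2T\big(c(S(z,w\tau))\big)\,d\tau .$$
The sets are nonempty, $w\tau\le2\rho+\frac12\le3\rho$, and the integrand is a step function. If $z=a\in\mathcal A$, then $w\tau\le\frac12$, so $S(a,w\tau)=\{a\}$ and $T^1(a)=T(a)$.

**Step 2: $T^1$ is $36$-Lipschitz at small distances.** Let $\|z-z'\|=\delta\le\frac1{12}$, $\beta(z),\beta(z')<\rho$, $w'=\beta(z')+\frac14$, and $R(t)=\operatorname{rad}S(z',t)\le t$. We have $|w-w'|\le\delta$ and $\tau\le2$. If $\|z-a\|\le w\tau$, then $\|z'-a\|\le w\tau+\delta\le w'\tau+3\delta$. If $\|z'-a\|\le w'\tau-3\delta$, then $\|z-a\|\le w'\tau-2\delta\le w\tau$. So both $S(z,w\tau)$ and $S(z',w'\tau)$ lie between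
$$S(z',w'\tau-3\delta)\quad\text{and}\quad S(z',w'\tau+3\delta).$$
The smaller set is nonempty as $w'\tau-3\delta\ge w'-\frac14=\beta(z')$, and all radii are $\le2\rho+\frac34\le3\rho$. Comparing both centres with that of the largest set by (6), and using that $\operatorname{rad}$ is monotone, we see that the values of $T$ at the two centres differ by at most $2[R(w'\tau+3\delta)-R(w'\tau-3\delta)]$. Substitute $t=w'\tau$. In $\int_{w'}^{2w'}[R(t+3\delta)-R(t-3\delta)]\,dt=\int_{2w'-3\delta}^{2w'+3\delta}R-\int_{w'-3\delta}^{w'+3\delta}R$ drop the last term, as $R\ge0$, and use $R(t)\le t$ and $3\delta\le\frac14\le w'$: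
$$|T^1(z)-T^1(z')|\le\frac2{w'}\int_{2w'-3\delta}^{2w'+3\delta}R(t)\,dt\le\frac{12\delta}{w'}(2w'+3\delta)\le36\delta .$$

**Step 3: cut off.** To define the map on all of $X$, let $\tilde T=\max(0,1-\beta/\rho)\,T^1$, and $\tilde T=0$ where $\beta\ge\rho$. We have $|T^1|\le\rho$, and $\beta$ is $1$-Lipschitz. So for $\delta=\|z-z'\|\le\frac1{12}$: if $\beta<\rho$ at both points, $|\tilde T(z)-\tilde T(z')|\le36\delta+\frac\delta\rho\rho=37\delta$; if $\beta<\rho$ only at $z$, then $\beta(z)\ge\rho-\delta$ and $|\tilde T(z)|\le\delta$. Dividing a segment into short pieces, we see that $\tilde T$ is $37$-Lipschitz on the normed space $X$. Also $\tilde T=T$ on $\mathcal A$.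

### 5.4 Scalar functions still live on the coarse cube

Let $f\in B_{X^\#}$, restricted to $\mathcal A$, and let $1\le p\le n$. Since $f$ is $1$-Lipschitz for $D$, its oscillation is $\le\Delta$ and it changes by $\le1$ along edges.

**Step 1: discretize.** In order to use (4), let $f_0=\lfloor f-\min f\rfloor$. It takes values in $\{0,\dots,\Delta\}$ and changes by $\le1$ along edges. So $f_0$ has no bad base edge.

**Step 2: fibres.** We show that $f_0$ is nearly constant on most of each fibre. Let $m(v)$ be a median (one of the values) of $f_0(v,\cdot)$. If $v\sim w$ and $m(v)\ge m(w)+2$, then the pairs with $f_0(v,i)\ge m(v)$ and $f_0(w,j)\le m(w)$ make up a fraction $\ge\frac14\ge\varepsilon$, so $vw$ is bad, a contradiction. Hence $|m(v)-m(w)|\le1$ whenever $v\sim w$. Now fix $v$ and any neighbour $w$. If $\alpha$ is the fraction of $i$ with $f_0(v,i)\ge m(w)+2$, pair these $i$ with the $j$ for which $f_0(w,j)\le m(w)$: they make up a fraction $\ge\alpha/2$ of all pairs, so $\alpha<2\varepsilon$. The same holds for $f_0(v,i)\le m(w)-2$. So outside a fraction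 $4\varepsilon$ of indices, $|f_0(v,i)-m(v)|\le|f_0(v,i)-m(w)|+1\le2$; on the rest the difference is $\le\Delta$. Hence, with $m(v,i)=m(v)$,
$$\|f_0-m\|_p\le2+(4\varepsilon)^{1/p}\Delta\le2+\Delta^{-n/p}\Delta\le3 .$$

**Step 3: the base.** Points $v,w$ are joined by a base path of at most $\operatorname{ham}(v,w)/q+1$ edges, so $|m(v)-m(w)|\le\operatorname{ham}(v,w)/q+1$. By Lemma 2, $\inf_c\|m-c\|_p\le1+p\sqrt n/q\le1+p$. Since $|f-\min f-f_0|\le1$, altogether $\inf_c\|f-c\|_p\le1+3+1+p\le6p$.

### 5.5 The bound

Let $a=(v,i)$, $a'=(w,i')$ be independent and uniform in $\mathcal A$. Then $v,w$ are independent and uniform in $V$, and (3) gives $\mathbb E|Ta-Ta'|\ge n^{1/4}/4$. By (1) and Section 5.4, the $1$-Lipschitz map $\tilde T/37$ satisfies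
$$\pi_p^L(\tilde T/37)\ge\frac{n^{1/4}/4}{37\cdot12p}=\frac{n^{1/4}}{1776\,p}\qquad(1\le p\le n).$$
This proves Proposition A. $\square$

## 6. Polynomials over $\mathbb F_2$ and a testing lemma

In Section 5 we used that every finite metric space embeds isometrically into some $\ell_\infty^N$. For $\ell_1$ we build the finite set inside the space from the start, as a set of $0/1$ vectors. The coordinates will be parities over flats of a vector space over $\mathbb F_2$. (In the rest of the notes $q,\rho,d$ and other letters get new meanings.)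

A *flat* is an affine subspace of $\mathbb F_2^n$. Every function $\mathbb F_2^n\to\mathbb F_2$ is a unique reduced polynomial (no variable squared). Its degree does not change under invertible affine changes of coordinates and does not increase under restriction to a flat, or under composition with an affine map. For example, the indicator of the flat $\{x_1=x_2=0\}$ is $(x_1+1)(x_2+1)$, of degree $2$. We need three standard facts.

**(RM1)** *A nonzero polynomial of degree $\le d$ has at least $2^{n-d}$ ones.* Induct on $n$; the case $n=0$ is clear. Write $f=x_1A+B$. The restrictions to $x_1=0,1$ are $B$ and $A+B$. If both are nonzero, each has at least $2^{n-1-d}$ ones. If $B=0$ or $A+B=0$, then $f=x_1A$ or $f=(x_1+1)A$ with $\deg A\le d-1$, and $A$ has at least $2^{(n-1)-(d-1)}$ ones.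

**(RM2)** *For $0\le a<n$, $\{x:\sum_sx(s)p(s)=0\ \forall\deg p\le a\}=\{x:\deg x\le n-a-1\}$.* The sum of a polynomial over $\mathbb F_2^n$ is its coefficient of degree $n$. This gives "$\supset$", since $\deg(xp)\le n-1$. The dimensions agree: $\sum_{i\le a}\binom ni+\sum_{i\le n-a-1}\binom ni=2^n$.

**(RM3)** *The indicator of a flat of codimension $a$ has degree $a$*, being a product of $a$ independent affine forms. *So, by (RM2), a function of degree $\le d$ sums to $0$ over every $(d+1)$-dimensional flat.*

For $f:\mathbb F_2^n\to\mathbb F_2$ let $\operatorname{dist}(f)$ be its normalized Hamming distance to the polynomials of degree $\le d$, and let $\operatorname{Rej}(f)$ be the probability that $f$ sums to $1$ over a uniformly random $(d+1)$-flat. On a flat, both are defined through an affine identification with some $\mathbb F_2^{n'}$. The next lemma is a form of a theorem of Bhattacharyya, Kopparty, Schoenebeck, Sudan and Zuckerman.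

**Lemma 3 (testing).** *If $n\ge d+1$, $d\ge0$ and $\operatorname{dist}(f)>2^{-d-3}$, then $\operatorname{Rej}(f)\ge2^{-10}$.*

*Example.* For $d=0$ the $1$-flats are the pairs of points. If $f$ takes its rarer value on a fraction $\beta\in(\frac18,\frac12]$ of the points, then $\operatorname{Rej}(f)=\Pr(f(x)\ne f(y)\mid x\ne y)\ge2\beta(1-\beta)\ge\frac7{32}$. What matters in general is that the bound depends on neither $n$ nor $d$.

*Proof.* A random $(d+1)$-flat in a random affine hyperplane is a uniformly random $(d+1)$-flat (if $n\ge d+2$), because affine automorphisms act transitively on flats of given dimension. So $\operatorname{Rej}(f)=\mathbb E_H\operatorname{Rej}(f|_H)$, and the plan is an induction on $n$.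

**Step 1: if $\deg f>d$, then $\operatorname{Rej}(f)\ge2^{-(n-d-1)}$.** This is for small $n-d$, where it starts the induction. For $n=d+1$ the sum over the whole space is the top coefficient, so $\operatorname{Rej}=1$. By induction it suffices, for $n\ge d+2$, that $\deg f|_H>d$ for at least half of the affine hyperplanes $H$. For a linear form $\ell\ne0$ choose coordinates with $\ell=x_1$ and write $f=x_1A+B$; the restrictions to $\ell=0,1$ are $B$, $A+B$.

If $\deg f\ge d+2$, the two restrictions are not both of degree $\le d$, so one of the two hyperplanes is good for each $\ell$.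

If $\deg f=d+1$, then $\deg A\le d$. So both restrictions have degree $\le d$ if $\deg B\le d$, and neither does otherwise. Let $L$ be the set of $\ell\ne0$ with $\deg B\le d$. Since $\ell f=x_1(A+B)$ has degree $\le d+1$ iff $\deg(A+B)\le d$ iff $\deg B\le d$, the set $L\cup\{0\}=\{\ell:\deg(\ell f)\le d+1\}$ is a linear space. If $\ell_1=x_1,\dots,\ell_w=x_w$ are independent elements of $L$, every monomial of degree $d+1$ of $f$ contains each of $x_1,\dots,x_w$; since such a monomial exists, $w\le d+1$. Hence $|L|\le2^{d+1}-1\le\frac12(2^n-1)$, and for at least half of the forms both hyperplanes are good.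

**Step 2: if $2^{-d-5}<\operatorname{dist}(f)\le2^{-d-3}$, then $\operatorname{Rej}(f)\ge\frac3{64}$.** This treats functions at a moderate distance, where a random flat often meets the error set exactly once. Write $f=P+1_U$ with $\deg P\le d$ and $|U|=\operatorname{dist}(f)2^n$. A random $(d+1)$-flat contains a given point with probability $2^{d+1-n}$, and two given distinct points with probability $\le(2^{d+1-n})^2$. Let $\mathsf X$ be the number of points of $U$ in the flat; by (RM3), $f$ sums to $\mathsf X$ mod $2$. Let $\tau=\mathbb E\mathsf X=2^{d+1}\operatorname{dist}(f)\in(\frac1{16},\frac14]$. Since $1[\mathsf X=1]\ge \mathsf X-\mathsf X(\mathsf X-1)$,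
$$\operatorname{Rej}(f)\ge\Pr(\mathsf X=1)\ge\tau-\tau^2\ge\tfrac34\tau\ge\tfrac3{64}.$$

**Step 3: if $\operatorname{dist}(f|_{A_i})\le\alpha=2^{-d-5}$ for $K\ge2^{d+9}$ distinct hyperplanes $A_1,\dots,A_K$, then $\operatorname{dist}(f)\le\frac32\alpha+\frac9K<2^{-d-3}$.** This says that closeness on many hyperplanes forces closeness globally. Let $P_i$ on $A_i$, $\deg P_i\le d$, be $\alpha$-close to $f|_{A_i}$.

*Consistency.* If $i\ne j$ and $A_i\cap A_j\ne\emptyset$, the intersection is half of $A_i$ and half of $A_j$. So $P_i,P_j$ differ on a fraction $\le2\alpha+2\alpha<2^{-d}$ of it, hence agree there by (RM1).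

*Interpolation.* Each linear form is the linear part of at most two hyperplanes, so the $A_i$ have at least $K/2\ge2^{d+8}$ distinct linear parts. Hence we may choose $l=d+3$ of the $A_i$ with independent linear parts, say, after renumbering and an affine change of coordinates, $A_i=\{x_i=0\}$, $i\le l$. For $\emptyset\ne I\subset[l]$ let $x^I$ be $x$ with the coordinates in $I$ set to $0$, and put
$$P(x)=\sum_{\emptyset\ne I\subset[l]}P_I(x^I),\qquad P_I(x^I)=P_i(x^I)\ \text{ for any }i\in I.$$
This is consistent, since $x^I$ lies in all $A_i$, $i\in I$. Also $\deg P\le d$. For $x\in A_i$, $i\le l$, and $\emptyset\ne I\not\ni i$, we have $x^I=x^{I\cup\{i\}}$, so the terms for $I$ and $I\cup\{i\}$ coincide and cancel. What is left is the term $I=\{i\}$, which is $P_i(x)$. So $P|_{A_i}=P_i$ for $i\le l$.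

*The other hyperplanes.* Let $j>l$. At least $l-1\ge d+1$ of the forms $x_1,\dots,x_l$ are independent modulo the linear part of $A_j$. For these, $A_i\cap A_j\neq\emptyset$, and $P=P_i=P_j$ there. So $P|_{A_j}-P_j$, of degree $\le d$, vanishes on $d+1$ hyperplanes of $A_j$ with independent linear parts. In suitable coordinates on $A_j$ every one of its monomials contains $d+1$ given variables, so it is zero. Thus $P|_{A_i}=P_i$ for all $i$.

*Counting.* For uniform $x$ let $c(x)=\#\{i:x\in A_i\}$. Then $\mathbb Ec=K/2$ and $\operatorname{Var}c\le K/4$, since nonparallel hyperplanes are uncorrelated and parallel ones negatively correlated. By Chebyshev's inequality $\Pr(c<K/3)\le\frac{K/4}{(K/6)^2}=\frac9K$. With $W=\{f\ne P\}$ we have $\mathbb E1_Wc=\sum_i\Pr(x\in A_i,\,f(x)\ne P_i(x))\le K\alpha/2$. So $\Pr(W)\le\frac9K+\frac3K\cdot\frac{K\alpha}2=\frac9K+\frac32\alpha$. Finally $\frac32\alpha+\frac9K\le(24+9)2^{-d-9}<2^{-d-3}$.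

**Step 4: the induction.** Let $r_n$ be the infimum of $\operatorname{Rej}(f)$ over $f$ on $\mathbb F_2^n$ with $\operatorname{dist}(f)>2^{-d-3}$ ($+\infty$ if there are none). By Step 1, $r_n\ge2^{-9}$ for $d+1\le n\le d+10$. Let $n\ge d+11$ and take such an $f$. By Step 3, fewer than $2^{d+9}$ of the $2^{n+1}-2\ge2^n$ hyperplanes $H$ have $\operatorname{dist}(f|_H)\le2^{-d-5}$. On each of the others, $\operatorname{Rej}(f|_H)\ge\min(\frac3{64},r_{n-1})$, by Step 2 and the definition of $r_{n-1}$. So $r_n\ge(1-2^{d+9-n})\min(\frac3{64},r_{n-1})$. As $\frac3{64}\ge2^{-9}$, induction gives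
$$r_n\ge2^{-9}\prod_{i\ge2}(1-2^{-i})\ge2^{-9}\Big(1-\sum_{i\ge2}2^{-i}\Big)=2^{-10}.\qquad\square$$

## 7. A group $A$ inside $\ell_1$ with two kinds of coordinates

**Why the coarse cube alone fails in $\ell_1$.** Take the cube $\{0,1\}^k$ with weight $1/q$ on each coordinate, so that a move flipping $q$ coordinates has length $1$, and the map $v\mapsto v/\sqrt q$, which changes by at most $1$ under such a move. Flipping a single coordinate has length $1/q$ but changes the map by $1/\sqrt q$, so the map is only $\sqrt q$-Lipschitz. After division by $\sqrt q$ its fluctuation is of order $\sqrt k/q$, the same as that of the scalar function $\frac1q\sum v_t$; indeed the map is linear, and Grothendieck's theorem applies. The remedy is to attach to each point many further coordinates, which change by total weight $1$ under each move and which cannot be changed at small cost from one admissible point to another. The value of the map near the set is then read off from these new coordinates.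

Let $j\ge4$ and
$$k=2^\nu,\ \nu=21j;\qquad q=2^{3j}+1;\qquad g=2^a,\ a=15j;\qquad\rho=2^{8j};\qquad r=\sqrt{k/q}\in[2^{9j-1/2},2^{9j}].$$
Then $q$ is odd, $a<\nu$, $\rho\ge2$, and $2^{12}\rho q\le g$, because $g/(\rho q)\ge2^{7j}/2^{3j+1}=2^{4j-1}\ge2^{12}$.

* $S=(\mathbb F_2^\nu)^q=\mathbb F_2^{q\nu}$, with elements $s=(t_1,\dots,t_q)$. Subsets of $S$ are identified with elements of $\mathbb F_2^S$; $\delta_s$ is the indicator of $\{s\}$.
* $b:\mathbb F_2^S\to\mathbb F_2^{\mathbb F_2^\nu}\cong\mathbb F_2^k$ is linear with $b(\delta_s)=\sum_{i=1}^qe_{t_i}$. So $\operatorname{wt}(b(\delta_s))\le q$. (If $q$ were $3$, then $s=(t,t,t')$ would give $b(\delta_s)=e_{t'}$.)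
* $\mathcal P_a$ is the space of polynomials of degree $\le a$ on $S$; $Z_0=\mathcal P_a^\perp\subset\mathbb F_2^S$; $Z=Z_0\cap\ker b$; $A=\mathbb F_2^S/Z$. The class of $U\subset S$ is $[U]$; we write $x+\delta_s$ for $x+[\{s\}]$. The map $b$ is well defined on $A$.
* $\mathcal R$ is the set of all flats of codimension $a$ in $S$, and $m=|\mathcal R|/g$ is the number of $R\in\mathcal R$ through a given point. Put $R(x)=\sum_{s\in R}x(s)\in\mathbb F_2$. By (RM3) the indicator of $R$ is in $\mathcal P_a$, so $R(x)$ depends only on $x$ mod $Z_0$ and is defined on $A$. Put $|x|_{\mathcal R}=\frac1m\#\{R:R(x)=1\}$.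
* $\Omega=\mathcal R\sqcup\mathbb F_2^\nu$ with weights $w_R=1/m$, $w_t=1/q$. The space $\ell_1(\Omega,w)$ has the norm $\sum_\omega w_\omega|v_\omega|$ and is isometric to $\ell_1^{|\Omega|}$.
* $F:A\to\{0,1\}^\Omega$, $F(x)=\big((R(x))_R,(b(x)_t)_t\big)$.
* $T:A\to\ell_2^k$, $T(x)=b(x)/\sqrt q$ (0/1 vectors). Then $|T(x+\delta_s)-T(x)|\le1$ and $|T|\le r$.

Some counts: $|\delta_s|_{\mathcal R}=1$. For $s\ne s'$, $\frac1m\#\{R\ni s,s'\}=\frac{2^{q\nu-a}-1}{2^{q\nu}-1}\le\frac1g$. So, for example, $|[\{s,s'\}]|_{\mathcal R}\in[2-\frac2g,2]$: the two moves hardly interfere. Finally $m$ is the number of linear subspaces of codimension $a$, among which are the graphs of all linear maps $\mathbb F_2^{q\nu-a}\to\mathbb F_2^a$, so $m\ge2^{a(q\nu-a)}\ge100$.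

The next lemma says that elements of $A$ with small coordinates are sums of few moves, in a unique way. The coordinates in $\mathcal R$ give this modulo $Z_0$, and the coordinates in $\mathbb F_2^\nu$ improve $Z_0$ to $Z$.

**Lemma 4 (locality).** *Let $x\in A$ with $|x|_{\mathcal R}<2^{-10}g$. Then $x\in U+Z_0$ for some $U\subset S$ with $|U|\le\frac43|x|_{\mathcal R}$. If moreover $\operatorname{wt}(b(x))+q|U|<2g$, then $x=[U]$. Nonzero elements of $Z_0$ have at least $2g$ ones.*

*Proof.* **Step 1: find $U$ by testing.** By (RM2), $Z_0$ is the set of polynomials of degree $\le d=q\nu-a-1$. By (RM1) its nonzero elements have at least $2^{q\nu-d}=2^{a+1}=2g$ ones. The elements of $\mathcal R$ are the $(d+1)$-flats, so $\operatorname{Rej}(x)=|x|_{\mathcal R}/g<2^{-10}$. By Lemma 3 the Hamming distance from (a representative of) $x$ to $Z_0$ is at most $2^{q\nu-d-3}=g/4$. Write $x\in U+Z_0$ with $|U|\le g/4$. With $\mathsf X_R=|R\cap U|$ and $1[\mathsf X=1]\ge \mathsf X-\mathsf X(\mathsf X-1)$,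
$$|x|_{\mathcal R}=|U|_{\mathcal R}\ge\tfrac1m\#\{R:|R\cap U|=1\}\ge|U|-\frac{|U|^2}g\ge\tfrac34|U| .$$

**Step 2: from $Z_0$ to $Z$.** Let $x=U+y$, $y\in Z_0$. For a polynomial $P$ on $\mathbb F_2^\nu$ of degree $\le a$,
$$\sum_tP(t)\,b(y)_t=\sum_sy(s)\sum_iP(t_i)=0,$$
because $s\mapsto\sum_iP(t_i)$ is in $\mathcal P_a$. By (RM2) on $\mathbb F_2^\nu$, $b(y)$ is a polynomial of degree $\le\nu-a-1$, so by (RM1) $b(y)=0$ or $\operatorname{wt}(b(y))\ge2^{a+1}=2g$. Since $\operatorname{wt}(b(y))\le\operatorname{wt}(b(x))+q|U|<2g$, we get $b(y)=0$, that is, $y\in Z$. $\square$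

## 8. Scalar functions on $A$ are concentrated

**Lemma 5.** *If $f:A\to\mathbb R$ satisfies $|f(x+\delta_s)-f(x)|\le2$ for all $x,s$, then $\inf_c\|f-c\|_{L_p(A)}\le14p\sqrt g+2p\sqrt k/q+4$ for all $p\ge1$.*

*Proof.* The map $b:A\to\mathbb F_2^k$ is onto, as $b(\delta_{(t,\dots,t)})=e_t$ ($q$ is odd). We treat the fibres of $b$ by Lemma 1 and the base $\mathbb F_2^k$ by Lemma 2.

**Step 1: characters of the fibre group.** Let $A^0=\ker(b|_A)=\ker b/Z$. A character of $A^0$ is a character of $\ker b$ that is trivial on $Z$, and every character of $\ker b$ extends to $\mathbb F_2^S$. So it is $\chi_p(x)=(-1)^{\langle p,x\rangle}$ with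
$$p\in Z^\perp=Z_0^\perp+(\ker b)^\perp=\mathcal P_a+\mathcal K_1,\qquad\mathcal K_1=(\ker b)^\perp=\Big\{s\mapsto\sum_i\varphi(t_i)\ :\ \varphi:\mathbb F_2^\nu\to\mathbb F_2\Big\}.$$
Elements of $\mathcal K_1$ act trivially on $\ker b$. So every character is $\chi_p$ with $p\in\mathcal P_a$, and it is trivial iff $p\in\mathcal K_1$.

**Step 2: short random steps inside a fibre.** We need combinations of few moves that do not change $b$. Let $\xi\in A^0$ be random: with probability $\frac12$ (type I) take $s,s'\in S$ and $I\subset[q]$ uniform and independent and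
$$\xi=\delta_s+\delta_{(s'_I,s_{I^c})}+\delta_{(s_I,s'_{I^c})}+\delta_{s'};$$
with probability $\frac12$ (type II) take $\xi=\delta_s+\delta_{s\sigma}$ with $s$ uniform and $\sigma$ an independent uniform permutation of the $q$ blocks of $s$. In type I every block of $s$ and of $s'$ is used twice, and in type II the blocks are only permuted, so $b(\xi)=0$. Since $\xi$ consists of at most four moves, $|f(x+\xi)-f(x)|\le8$.

**Step 3: the spectral gap.** We claim that $\Pr(\langle p,\xi\rangle=1)\ge\frac1{4g}$ for $p\in\mathcal P_a\setminus\mathcal K_1$.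

(i) Suppose $p$ has a monomial containing variables of two blocks $i\ne i'$. With probability $\frac12$, $I$ separates $i$ and $i'$. For such $I$, in type I, $\langle p,\xi\rangle=p(s)+p(s'_I,s_{I^c})+p(s_I,s'_{I^c})+p(s')$ is a polynomial in $(s,s')$ of degree $\le a$. At $s'=0$ it equals $p(s)+p(0,s_{I^c})+p(s_I,0)+p(0)$. There the monomials with variables in $I$ only, or in $I^c$ only, cancel, and so does the constant. What is left is the sum of the monomials of $p$ involving both $I$- and $I^c$-variables, which is nonzero. By (RM1) our polynomial equals $1$ with probability $\ge2^{-a}=1/g$. In total, the probability is at least $\frac12\cdot\frac12\cdot\frac1g$.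

(ii) Otherwise $p=c+\sum_ip_i(t_i)$ with $p_i(0)=0$. If all $p_i$ were equal to one $\psi$, then $p=\sum_i(\psi+c)(t_i)\in\mathcal K_1$, as $q$ is odd, a contradiction. So the stabilizer of $(p_i)_i$ in the symmetric group is a proper subgroup, and with probability $\ge\frac12$ the permutation $\sigma$ is outside it. Then $p(s)+p(s\sigma)$, of degree $\le a$, is nonzero, since the decomposition with $p_i(0)=0$ is unique. It equals $1$ with probability $\ge1/g$. Again the total is at least $\frac12\cdot\frac12\cdot\frac1g$.

**Step 4: concentration in the fibres.** By Step 3, $\mathbb E\chi_p(\xi)\le1-\frac1{2g}$ for nontrivial $\chi_p$. Let $\bar F(\beta)$ be the mean of $f$ over $\{b=\beta\}$. Lemma 1 on each coset of $A^0$, with $M=8$ and $\lambda=\frac1{2g}$, gives $\|f-\bar F\circ b\|_p\le16p\sqrt{2g/3}\le14p\sqrt g$.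

**Step 5: concentration in the base.** Translation by $\delta_s$ maps fibres onto fibres, so $|\bar F(\beta+b(\delta_s))-\bar F(\beta)|\le2$. The vectors $b(\delta_s)$ are exactly the vectors of odd weight $\le q$: to get one of odd weight $h$, list its $h$ points and repeat one of them $q-h$ additional times, an even number. A vector of weight $h$ is a sum of at most $h/q+2$ of these: split off $\lfloor h/q\rfloor$ vectors of weight $q$ and write the rest, of weight $<q$, as at most two vectors of odd weight. So $|\bar F(\beta)-\bar F(\beta')|\le\frac2q\operatorname{ham}(\beta,\beta')+4$, and Lemma 2 gives $\inf_c\|\bar F-c\|_p\le4+2p\sqrt k/q$. Add the bound of Step 4. $\square$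

## 9. Extending $T$ by decoding

**Lemma 6.** *There is $\tilde T:\{0,1\}^\Omega\to\ell_2^k$ with $\tilde T(F(x))=T(x)$ for $x\in A$, and $|\tilde T(v)-\tilde T(v')|\le\Lambda w_\omega$ whenever $v,v'$ differ exactly in the coordinate $\omega$, where $\Lambda=10+32000\rho^2/g+r/\rho$.*

The plan is this. Given $v$ near $F(A)$, take the points $x\in A$ whose $\mathcal R$-coordinates fit $v$ best. For each $s\in S$, the flats through $s$ vote on whether $x$ or $x+\delta_s$ fits better. For most $s$ the vote is clear. For the few ambiguous $s$ we average $T$ over both choices, with weights given by the vote. Three difficulties must be overcome: the best $x$ is not unique; the set of ambiguous $s$ depends on $v$; and the votes for different $s$ interfere slightly.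

For $v\in\{0,1\}^\Omega$, $x\in A$ let $d_{\mathcal R}(v,x)$ and $d_b(v,x)$ be the weighted Hamming distances of $v$ and $F(x)$ over $\mathcal R$ and over $\mathbb F_2^\nu$; let $d=d_{\mathcal R}+d_b$ and $d(v,A)=\min_xd(v,x)$. Let $\mathcal N=\{v:d(v,A)<\rho\}$, and for $v\in\mathcal N$
$$\Sigma_v=\{x\in A:d_{\mathcal R}(v,x)<2\rho,\ d_b(v,x)<30\rho\},\qquad h(v)=\min_{x\in\Sigma_v}d_{\mathcal R}(v,x)<\rho .$$
A point $x^*$ with $d(v,x^*)<\rho$ lies in $\Sigma_v$, so $\Sigma_v\ne\emptyset$ and $h(v)<\rho$.

### 9.1 Candidates for $v$ differ by few moves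

**(F1)** *If $x,x'\in\Sigma_v$, then $x'=x+[U]$ with $|U|<6\rho$. A set $U$ with $|U|<6\rho+1$ and $x'=x+[U]$ is unique.* This describes the candidates. We have $|x-x'|_{\mathcal R}<4\rho\le2^{-10}g$, so Lemma 4 gives a set $U$ with $|U|\le\frac43|x-x'|_{\mathcal R}<6\rho$. Since $\operatorname{wt}(b(x-x'))+q|U|<60q\rho+6q\rho<2g$, we have $x'-x=[U]$. Two such representations differ by an element of $Z_0$ with fewer than $12\rho+2<2g$ ones, hence by $0$.

**(F2)** *If $x\in\Sigma_v$, then $d_b(v,x)<7\rho$.* So the constraint $d_b<30\rho$ is never close to failing. By (F1), $x=x^*+[U]$ with $|U|<6\rho$, so $d_b(v,x)\le d_b(v,x^*)+\frac1q\operatorname{wt}(b(U))<\rho+|U|<7\rho$.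

**(F3)** *If $x\in\Sigma_v$ and $d_{\mathcal R}(v,x+\delta_s)<2\rho$, then $x+\delta_s\in\Sigma_v$*, since $d_b(v,x+\delta_s)<7\rho+1<30\rho$ by (F2).

**(F4)** *Let $v,v'\in\mathcal N$ differ in one coordinate $\omega$; put $\eta=1/m$ if $\omega\in\mathcal R$, and $\eta=0$ otherwise. If $x\in\Sigma_v$ and $d_{\mathcal R}(v,x)\le h(v)+1$, then $x\in\Sigma_{v'}$; and $|h(v)-h(v')|\le\eta$.* So good candidates survive a flip. Indeed $d_{\mathcal R}(v',x)\le h(v)+1+\eta<\rho+1+\frac1m\le2\rho$, and $d_b(v',x)<7\rho+\frac1q<30\rho$ by (F2). Applying this to a point realizing $h(v)$ gives $h(v')\le h(v)+\eta$; exchange $v$ and $v'$.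

### 9.2 Votes, and a measure of ambiguity

For $x\in A$, $s\in S$ let $y_s(v,x)=\frac1m\#\{R\ni s:v_R\ne R(x)\}\in[0,1]$, the proportion of flats through $s$ that vote against $x$. Adding $\delta_s$ to $x$ changes $R(x)$ exactly for the $m$ flats $R\ni s$. Adding $[U]$ with $s\notin U$ changes $R(x)$ for $R\ni s$ only if $R$ meets $U$. So
$$d_{\mathcal R}(v,x+\delta_s)-d_{\mathcal R}(v,x)=1-2y_s(v,x),\qquad|y_s(v,x+[U])-y_s(v,x)|\le\frac{|U|}g\quad(s\notin U). \tag{7}$$
Call $x\in\Sigma_v$ a *minimizer* (for $v$) if $d_{\mathcal R}(v,x)=h(v)$, and then put $c_s=c_s(v,x)=1-2y_s(v,x)$, the cost of adding $\delta_s$. We have $c_s\ge0$: otherwise $d_{\mathcal R}(v,x+\delta_s)<h(v)<2\rho$, so $x+\delta_s\in\Sigma_v$ by (F3), contradicting the definition of $h(v)$. An index $s$ is ambiguous if $c_s$ is small. But $c_s$ depends on the minimizer, so we introduce an intrinsic substitute. Let $\varepsilon=6\rho/g<10^{-3}$ and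
$$\gamma_s(v)=\min\Big\{1,\ \min_{x'\in\Sigma_v}\max\big(d_{\mathcal R}(v,x'),d_{\mathcal R}(v,x'+\delta_s)\big)-h(v)\Big\}\ \ge0 .$$

**(G1)** *If $x$ is a minimizer, $x'=x+[U]\in\Sigma_v$ with $|U|<6\rho$, and $s\in U$, then $c_s\le d_{\mathcal R}(v,x')-h(v)+2\varepsilon$.* So good candidates differ from $x$ only in ambiguous indices. Let $x''=x+[U\setminus\{s\}]=x'+\delta_s$. Then $d_{\mathcal R}(v,x'')\ge h(v)$: otherwise $d_{\mathcal R}(v,x'')<2\rho$, so $x''\in\Sigma_v$ by (F3) applied to $x'$, contradicting the definition of $h(v)$. By (7), $y_s(v,x'')\le y_s(v,x)+\varepsilon$. So $d_{\mathcal R}(v,x')=d_{\mathcal R}(v,x'')+1-2y_s(v,x'')\ge h(v)+c_s-2\varepsilon$.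

**(G2)** *For a minimizer $x$: $\gamma_s\le c_s$, and $c_s\le\gamma_s+2\varepsilon$ if $\gamma_s<1$.* So $\gamma_s$ is a good substitute. For the first inequality take $x'=x$ in the definition: the maximum is $h(v)+c_s$. Now let $\gamma_s<1$ be attained at $x'$. Then $d_{\mathcal R}(v,x'+\delta_s)<h(v)+1<2\rho$, so $x',x'+\delta_s\in\Sigma_v$ by (F3). By (F1), $x'=x+[U_1]$ and $x'+\delta_s=x+[U_2]$ with $|U_1|,|U_2|<6\rho$. The set $U_1\triangle\{s\}$ has fewer than $6\rho+1$ elements and also represents $x'+\delta_s$, so $U_2=U_1\triangle\{s\}$ by uniqueness. One of the two sets contains $s$; apply (G1) to it.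

**(G3)** *If $v,v'$ are as in (F4), then $|\gamma_s(v)-\gamma_s(v')|\le2\eta$.* So $\gamma_s$ varies slowly with $v$. If $\gamma_s(v)<1$ is attained at $x'\in\Sigma_v$, then $d_{\mathcal R}(v,x')\le h(v)+1$, so $x'\in\Sigma_{v'}$ by (F4). Hence
$$\gamma_s(v')\le\max\big(d_{\mathcal R}(v',x'),d_{\mathcal R}(v',x'+\delta_s)\big)-h(v')\le h(v)+\gamma_s(v)+\eta-h(v')\le\gamma_s(v)+2\eta .$$
If $\gamma_s(v)=1$, trivially $\gamma_s(v')\le\gamma_s(v)$. Exchange $v$ and $v'$.

For $\theta\in[\frac14,\frac12]$ let $E_\theta(v)=\{s:\gamma_s(v)<\theta\}$, the set of indices ambiguous at threshold $\theta$.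

**(G4)** $|E_{1/2}(v)|\le10h(v)\le10\rho$. So there are few ambiguous indices. Let $x$ be a minimizer. For $s\in E_{1/2}(v)$, (G2) gives $c_s\le\frac12+2\varepsilon$, so $y_s(v,x)\ge\frac12(\frac12-2\varepsilon)\ge\frac15$. If there were more than $10h(v)$ such $s$, choose $L=\lfloor10h(v)\rfloor+1\le g/5$ of them. By Bonferroni's inequality
$$h(v)=\tfrac1m\#\{R:v_R\ne R(x)\}\ge\frac L5-\frac{L^2}{2g}\ge\frac L{10}>h(v),$$
a contradiction.

### 9.3 The decoder

Let $\vartheta(y)=\min(1,\max(0,5y-2))$. It is $5$-Lipschitz, vanishes for $y\le\frac25$, and satisfies $\vartheta(1-y)=1-\vartheta(y)$. For $E\subset S$ with $|E|\le20\rho$ and $s\in E$ we use only those votes that concern $s$ and no other element of $E$: let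
$$w_s^E=\tfrac1m\#\{R:R\cap E=\{s\}\}\ge1-\tfrac{20\rho}g\ge0.99,$$
$$y_s^E(v,x)=\frac1{w_s^E}\cdot\tfrac1m\#\{R:R\cap E=\{s\},\,v_R\ne R(x)\},\qquad\xi_s=\vartheta(y_s^E(v,x)),$$
$$T^E(v;x)=\sum_{W\subset E}\ \prod_{s\in W}\xi_s\prod_{s\in E\setminus W}(1-\xi_s)\ T(x+[W]) .$$
For $E=\{s\}$ this is $(1-\xi_s)T(x)+\xi_sT(x+\delta_s)$. In general it is the mean of $T(x+[W])$ when each $s\in E$ is put into $W$ independently with probability $\xi_s$. It is multilinear in the $\xi_s\in[0,1]$. Its partial derivative in $\xi_s$ is an average of vectors $T(x+[W]+\delta_s)-T(x+[W])$, so it has norm $\le1$. Also $|T^E|\le r$.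

**Step 1: independence of the starting point.** This settles the non-uniqueness of the minimizer. For $U\subset E$ and $R\cap E=\{s\}$ we have $R(x+[U])=R(x)+1[s\in U]$. So passing from $x$ to $x+[U]$ replaces $y_s^E$ by $1-y_s^E$, and $\xi_s$ by $1-\xi_s$, exactly for $s\in U$. Since $T(x+[U]+[W])=T(x+[U\triangle W])$, the substitution $W\mapsto U\triangle W$ gives
$$T^E(v;x+[U])=T^E(v;x)\qquad(U\subset E). \tag{8}$$
If $x$ and $x+[U]$, $|U|<6\rho$, are minimizers for $v$, then (G2) and (G1) give $\gamma_s\le c_s\le2\varepsilon<\frac14$ for $s\in U$, so $U\subset E_\theta(v)$ for all $\theta\in[\frac14,\frac12]$. By (F1) any two minimizers are related in this way. So by (8) the value $T^{E_\theta(v)}(v):=T^{E_\theta(v)}(v;x)$ does not depend on the minimizer $x$.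

**Step 2: definition and values on $F(A)$.** Averaging over the threshold makes the dependence on $E_\theta(v)$ smooth. For $v\in\mathcal N$ put
$$T^{\rm dec}(v)=4\int_{1/4}^{1/2}T^{E_\theta(v)}(v)\,d\theta .$$
The integrand is a step function of $\theta$. For $v=F(x)$, $x$ is a minimizer with $h(v)=0$ and all $c_s=1$. By (G2), $\gamma_s\ge1-2\varepsilon>\frac12$, so $E_\theta(v)=\emptyset$ and $T^{\rm dec}(F(x))=T(x)$.

### 9.4 One flip

Let $v,v'\in\mathcal N$ differ exactly in $\omega$. We bound $|T^{\rm dec}(v)-T^{\rm dec}(v')|$.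

**Step 1: $\omega\notin\mathcal R$.** Then nothing changes. Indeed $\eta=0$, so $h(v)=h(v')$, the minimizers agree by (F4), and the $\gamma_s$, hence the $E_\theta$, agree by (G3). The $y_s^E$ depend only on $(v_R)_{R\in\mathcal R}$. So $T^{\rm dec}(v)=T^{\rm dec}(v')$. This is how the $\sqrt q$-loss of Section 7 is avoided.

**Step 2: $\omega=R_0\in\mathcal R$; a common set and a common starting point.** Fix $\theta$ and put $E=E_\theta(v)$, $E'=E_\theta(v')$, $Q=E\cup E'$, so that $|Q|\le20\rho$ by (G4). Let $x,x'$ be minimizers for $v,v'$. By (F4), $x'\in\Sigma_v$ and $d_{\mathcal R}(v,x')\le h(v')+\frac1m\le h(v)+\frac2m$. By (F1), $x'=x+[U]$ with $|U|<6\rho$. By (G2) and (G1), $\gamma_s(v)\le c_s(v,x)\le\frac2m+2\varepsilon<\frac14$ for $s\in U$. So $U\subset E\subset Q$, and $T^Q(v';x')=T^Q(v';x)$ by (8).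

**Step 3: $|T^Q(v;x)-T^Q(v';x)|\le10/m$.** This compares $v$ and $v'$ for the same set and point. Only $v_{R_0}$ changes, and $R_0\cap Q=\{s\}$ for at most one $s$. So at most one $y_s^Q$ changes, by at most $\frac1{0.99\,m}\le\frac2m$, and $\vartheta$ is $5$-Lipschitz.

**Step 4: $|T^E(v;x)-T^Q(v;x)|\le200\frac\rho g|Q\setminus E|$.** This compares the sets $E$ and $Q$. For $s\in Q\setminus E$ we have $c_s(v,x)\ge\gamma_s(v)\ge\theta\ge\frac14$, so $y_s(v,x)\le\frac38$ and $y_s^Q(v,x)\le\frac{3/8}{0.99}<\frac25$, whence $\xi_s=0$ in $T^Q(v;x)$. So $T^Q(v;x)$ is the expression defining $T^E(v;x)$ with $y_s^E$ replaced by $y_s^Q$ for $s\in E$. For $s\in E$ write $y_s^E=b_E/w_E$, $y_s^Q=b_Q/w_Q$, where $w_E=w_s^E$, $w_Q=w_s^Q$, and $b_E,b_Q$ are the corresponding normalized numbers of $R$ with $v_R\ne R(x)$. The flats counted in $w_E$ but not in $w_Q$ contain $s$ and a point of $Q\setminus E$. So both $w_E-w_Q$ and $b_E-b_Q$ lie in $[0,|Q\setminus E|/g]$; moreover $0\le b_Q\le w_Q$. In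
$$y_s^E-y_s^Q=\frac{b_E-b_Q}{w_E}-\frac{b_Q}{w_Q}\cdot\frac{w_E-w_Q}{w_E}$$
the two terms on the right, subtracted from one another, lie in $[0,\frac{|Q\setminus E|}{0.99\,g}]$. So $|y_s^E-y_s^Q|\le4|Q\setminus E|/g$. Sum over the at most $10\rho$ elements of $E$, using that $\vartheta$ is $5$-Lipschitz and that the partial derivatives are at most $1$: the bound is $10\rho\cdot5\cdot4|Q\setminus E|/g$.

In the same way, with $v',x',E'$ in place of $v,x,E$, $|T^{E'}(v';x')-T^Q(v';x')|\le200\frac\rho g|Q\setminus E'|$.

**Step 5: average over $\theta$.** Here $Q\setminus E=E_\theta(v')\setminus E_\theta(v)$ is small on average. By (G4) at most $10\rho$ elements $s$ have $\gamma_s(v')<\frac12$, and each contributes to $\int_{1/4}^{1/2}|E_\theta(v')\setminus E_\theta(v)|\,d\theta$ at most the length of $\{\theta:\gamma_s(v')<\theta\le\gamma_s(v)\}$, which is $\le\frac2m$ by (G3). So the integral is at most $20\rho/m$, and the same holds with $v,v'$ exchanged. Steps 2–4 give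
$$|T^{\rm dec}(v)-T^{\rm dec}(v')|\le4\Big[\frac14\cdot\frac{10}m+2\cdot\frac{200\rho}g\cdot\frac{20\rho}m\Big]=\Big(10+32000\frac{\rho^2}g\Big)\frac1m .$$

**Step 6: cut off.** To define the map everywhere, put $\tilde T(v)=(1-d(v,A)/\rho)\,T^{\rm dec}(v)$ on $\mathcal N$ and $\tilde T=0$ off $\mathcal N$. Flipping $\omega$ changes $d(\cdot,A)$ by at most $w_\omega$, and $|T^{\rm dec}|\le r$. If $v,v'\in\mathcal N$, then $|\tilde T(v)-\tilde T(v')|\le|T^{\rm dec}(v)-T^{\rm dec}(v')|+\frac r\rho w_\omega\le\Lambda w_\omega$. If only $v\in\mathcal N$, then $d(v,A)\ge\rho-w_\omega$ and $|\tilde T(v)|\le\frac r\rho w_\omega$. If neither is in $\mathcal N$, both values are $0$. Finally $\tilde T(F(x))=T(x)$, since $d(F(x),A)=0$. $\square$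

## 10. The bound for $\ell_1$

**Step 1: from the discrete cube to $\ell_1$.** Extend $\tilde T$ multilinearly to $[0,1]^\Omega$. Its partial derivative in direction $\omega$ is an average of differences $\tilde T(v)-\tilde T(v')$ over pairs $v,v'$ that differ exactly in $\omega$, so it has norm $\le\Lambda w_\omega$. Then compose with coordinatewise clipping to $[0,1]$. This gives a $\Lambda$-Lipschitz map on $\ell_1(\Omega,w)\cong\ell_1^{|\Omega|}$, again denoted $\tilde T$. Since $\rho^2/g=2^j$ and $r/\rho\le2^j$, we have $\Lambda\le10+32001\cdot2^j\le2^{15}\cdot2^j$.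

**Step 2: the map is spread out.** Let $x,y\in A$ be independent and uniform. As $b$ is onto, $b(x),b(y)$ are independent and uniform on $\mathbb F_2^k$, and $\operatorname{ham}(b(x),b(y))\ge k/2$ with probability $\ge\frac12$. So
$$\mathbb E|\tilde TF(x)-\tilde TF(y)|=\mathbb E\sqrt{\operatorname{ham}(b(x),b(y))/q}\ge\tfrac12\sqrt{k/(2q)}=\frac r{2\sqrt2}\ge\frac{2^{9j}}4 .$$

**Step 3: scalar functions are concentrated.** If $f\in B_{\ell_1(\Omega,w)^\#}$, then $f\circ F$ changes by at most $|\delta_s|_{\mathcal R}+\operatorname{wt}(b(\delta_s))/q\le2$ under $x\mapsto x+\delta_s$. Since $\sqrt g=2^{7.5j}$ and $\sqrt k/q\le2^{10.5j-3j}=2^{7.5j}$, Lemma 5 gives $\inf_c\|f\circ F-c\|_p\le16p\,2^{7.5j}+4\le20p\,2^{7.5j}$.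

**Step 4: divide.** By (1), for all $p\ge1$,
$$\pi_p^L(\tilde T/\Lambda)\ \ge\ \frac{2^{9j}/4}{2^{15+j}\cdot40p\cdot2^{7.5j}}=\frac{2^{j/2}}{160\cdot2^{15}\,p}.$$
This proves Proposition B with $c=1/(160\cdot2^{15})$. Together with Proposition A, Section 4 and Test 2, it proves the Theorem. $\blacksquare$
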